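\title{A continuum-wise expansive homeomorphism of the Menger curve}

\begin{abstract}
A homeomorphism of a compact metric space is continuum-wise expansive if every nondegenerate subcontinuum is stretched beyond a fixed size by some positive or negative iterate. We show that the Menger universal curve admits such a homeomorphism: every hyperbolic automorphism of the $2$-torus lifts to a homeomorphism of the Menger curve through a surjection with totally disconnected fibers. The curve arises as a fiber product of finite-to-one branched $2$-complexes over the torus that lift paths and yet retract, up to a small error, onto graphs. The lift can be chosen topologically mixing, with dense periodic points and infinite entropy. The Sierpi\'nski carpet, by contrast, admits no continuum-wise expansive homeomorphism.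
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, a \emph{continuum} is a compact connected metric space with more than one point, and $\operatorname{diam}S=\sup\{d(x,y):x,y\in S\}$. Let $f$ be a homeomorphism of a compact metric space $(X,d)$. It is \emph{expansive} if there is $c>0$ such that for all $x\ne y$ in $X$ some $n\in\mathbb Z$ satisfies $d(f^nx,f^ny)>c$. It is \emph{continuum-wise expansive}, or \emph{cw-expansive}, if there is $c>0$, called a \emph{cw-constant}, such that for every continuum $C\subseteq X$ some $n\in\mathbb Z$ satisfies $\operatorname{diam}f^n(C)>c$. By uniform continuity, neither property depends on the choice of a compatible metric, and both are invariant under topological conjugacy.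

Both notions bound the size of the compact sets
\[
\Gamma_c(x)=\{y\in X: d(f^nx,f^ny)\le c\ \text{ for all } n\in\mathbb Z\}
\]
of points whose orbits an observer of resolution $c$ cannot tell from the orbit of $x$. Expansiveness says that for some $c$ every $\Gamma_c(x)$ is a single point. Cw-expansiveness says that for some $c$ every $\Gamma_c(x)$ is totally disconnected. Indeed, a continuum $C$ with $\operatorname{diam}f^n(C)\le c$ for all $n$ lies in $\Gamma_c(x)$ for each $x\in C$, and a continuum $C\subseteq\Gamma_{c/2}(x)$ has $\operatorname{diam}f^n(C)\le c$ for all $n$. So expansive homeomorphisms are cw-expansive. The converse fails: the identity of the Cantor set is cw-expansive, because there is no continuum to stretch. The condition has content on spaces with many continua, and it is natural to ask which one-dimensional continua carry such a map.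

The \emph{Menger universal curve} is $M=\bigcap_{k\ge0}M_k\subset[0,1]^3$. Here $M_0=[0,1]^3$, and $M_{k+1}$ is obtained from $M_k$ by dividing each of its cubes of side $3^{-k}$ into $27$ congruent subcubes and keeping the $20$ that meet an edge of the divided cube; the central subcube and the six subcubes at the centers of the faces are removed. The following question comes from \cite{CW}.

\medskip
\noindent\textbf{Question.} \emph{Does the Menger universal curve admit a continuum-wise expansive homeomorphism?}
\medskip

The simplest cases suggest that it does not. The interval has no cw-expansive homeomorphism, and neither has the Sierpi\'nski carpet, the planar analog of $M$; both facts follow from one short argument, given in Section~\ref{sec:small}. Nevertheless the answer is yes. A matrix $L\in GL(2,\mathbb Z)$ is \emph{hyperbolic} if it has no eigenvalue of modulus $1$; it induces an automorphism $g$ of the torus $T^2=\mathbb R^2/\mathbb Z^2$.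

\begin{theorem}\label{thm:A}
There is a cw-expansive homeomorphism $f:M\to M$. More precisely, for every hyperbolic $L\in GL(2,\mathbb Z)$, with induced automorphism $g$ of $T^2$, there are a homeomorphism $f:M\to M$ and a continuous surjection $\pi:M\to T^2$ with totally disconnected fibers such that $\pi f=g\pi$. Every such $f$ is cw-expansive.
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{itemize}
\item[(a)] The homeomorphism $f$ of Theorem~\ref{thm:A} can be chosen topologically mixing, with dense periodic points and infinite topological entropy; this particular $f$ is not expansive.
\item[(b)] The Sierpi\'nski carpet admits no cw-expansive homeomorphism.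
\end{itemize}
\end{theorem}

We do not decide whether $M$ admits an expansive homeomorphism.

The proof separates dynamics from topology. The dynamics comes from the torus: $g$ is expansive, and any lift of $g$ through a map with totally disconnected fibers is cw-expansive (Section~\ref{sec:light}). A fiber product construction produces such a lift from any sequence of finite-to-one surjections $P_k\to T^2$ (Section~\ref{sec:fiber}). It remains to choose the spaces $P_k$ so that the fiber product satisfies a topological characterization of $M$. The delicate requirement is that it be one-dimensional although it maps onto the torus and lifts all straight paths. The device that achieves this is visible over a single square, where it reduces to a small system of linear equations for degrees of circle maps (Section~\ref{sec:square}). Sections~\ref{sec:P}--\ref{sec:menger} build the $P_k$ and identify the fiber product with $M$, and Section~\ref{sec:dyn} proves Theorem~\ref{thm:B}(a).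

\section{Arcs that stay small: the interval and the carpet}\label{sec:small}

\begin{lemma}\label{lem:small}
Let $f$ be a homeomorphism of a compact metric space $X$, let $c>0$, and let $C\subseteq X$ be an arc or a simple closed curve. If $\operatorname{diam}f^n(C)\le c$ for all but finitely many $n\in\mathbb Z$, then $c$ is not a cw-constant for $f$.
\end{lemma}

\begin{proof}
Choose $N$ with $\operatorname{diam}f^n(C)\le c$ for $|n|>N$. The finitely many maps $f^n$, $|n|\le N$, are uniformly continuous, so a sufficiently small arc $B\subseteq C$ has $\operatorname{diam}f^n(B)\le c$ for $|n|\le N$. Then $\operatorname{diam}f^n(B)\le c$ for all $n\in\mathbb Z$.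
\end{proof}

\begin{example}\label{ex:interval}
No homeomorphism $f$ of $[0,1]$ is cw-expansive. Let $c>0$ and let $h=f^2$, which is increasing. If $h$ is the identity, every $f^n$ is $f$ or the identity, and a short arc $C$ has $\operatorname{diam}f^n(C)\le c$ for all $n$. Otherwise pick $x$ with $h(x)\ne x$ and let $C$ be the arc between $x$ and $h(x)$. The sequence $(h^nx)_{n\in\mathbb Z}$ is strictly monotone, so the arcs $h^n(C)$ have disjoint interiors and their lengths tend to $0$ as $|n|\to\infty$. By uniform continuity so do the lengths of $fh^n(C)$, and Lemma~\ref{lem:small} applies.
\end{example}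

The \emph{Sierpi\'nski carpet} $S$ is obtained from $[0,1]^2$ by dividing it into nine congruent squares, removing the open central one, and repeating this in each remaining square. Inside the sphere $S^2=\mathbb R^2\cup\{\infty\}$ it has the form $S=S^2\setminus\bigcup_i\operatorname{int}D_i$, where the $D_i$ are the closures of the removed squares together with $S^2\setminus(0,1)^2$. These are infinitely many pairwise disjoint closed disks with dense union, and $\operatorname{diam}D_i\to0$.

\begin{proof}[Proof of Theorem~\ref{thm:B}(b)]
By Whyburn \cite{Why}, every homeomorphism of $S$ permutes the circles $C_i=\partial D_i$. Suppose that $f:S\to S$ is cw-expansive with constant $c$. Only finitely many circles have diameter greater than $c$, and every $f$-orbit of circles contains one of them; hence there are finitely many orbits. There are infinitely many circles, so some orbit $\{f^n(C)\}_{n\in\mathbb Z}$ is infinite. Its members $f^n(C)$ are pairwise distinct, because a coincidence $f^n(C)=f^m(C)$ with $n\neq m$ would make the orbit finite. So $\operatorname{diam}f^n(C)\le c$ for all but finitely many $n$, contradicting Lemma~\ref{lem:small}.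
\end{proof}

The holes of $M$ also shrink to zero, which makes the negative answer tempting. But the argument above rests on a family of small circles that every homeomorphism preserves, and Theorem~\ref{thm:A} shows that no argument of this kind is available for $M$.

\section{Light extensions of a hyperbolic automorphism}\label{sec:light}

Fix a hyperbolic $L\in GL(2,\mathbb Z)$. The product of its eigenvalues is $\pm1$. Nonreal eigenvalues would be conjugate and of modulus $1$, so the eigenvalues are real, of moduli $\Lambda>1$ and $\Lambda^{-1}$. Let $v^u$ and $v^s$ be corresponding eigenvectors. We use the norm $\|av^u+bv^s\|=\max(|a|,|b|)$ on $\mathbb R^2$, for which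
\begin{equation}\label{eq:norm}
\|L^nw\|\le\Lambda^{|n|}\|w\|\quad(w\in\mathbb R^2,\ n\in\mathbb Z),
\end{equation}
and the metric $d(x,y)=\min\{\|w\|:w\in\mathbb R^2,\ x+w=y\}$ on $T^2$.

A \emph{linear path} in $T^2$ is a path $\gamma(t)=x+tw$, $t\in[0,1]$, with $w\in\mathbb R^2$; the case $w=0$ is allowed. Its \emph{length} is $|\gamma|=\|w\|$, and its image has diameter at most $|\gamma|$. Any two points $y,y'$ are joined by a linear path of length $d(y,y')$. Since $g^n\gamma(t)=g^nx+tL^nw$, the path $g^n\gamma$ is linear for every $n\in\mathbb Z$, and
\begin{equation}\label{eq:contract}
|g^{-n}\gamma|=\Lambda^{-|n|}|\gamma|\quad\text{if } w\in\mathbb Rv^u,\ n\ge0,\quad\text{or } w\in\mathbb Rv^s,\ n\le0 .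
\end{equation}

\begin{lemma}\label{lem:exp}
The automorphism $g$ is expansive.
\end{lemma}

\begin{proof}
Let $\nu=\min\{\|w\|:0\ne w\in\mathbb Z^2\}$ and $0<\theta<\nu/(1+\Lambda)$. Suppose $d(g^nx,g^ny)\le\theta$ for all $n$, and choose $w_n$ with $\|w_n\|\le\theta$ and $g^nx+w_n=g^ny$. Applying $g$ gives $g^{n+1}x+Lw_n=g^{n+1}y$, so $Lw_n-w_{n+1}\in\mathbb Z^2$. This vector has norm at most $(\Lambda+1)\theta<\nu$, so $w_{n+1}=Lw_n$ for all $n$. Write $w_0=av^u+bv^s$. Then $\|w_n\|=\max(\Lambda^n|a|,\Lambda^{-n}|b|)$ is bounded for $n\in\mathbb Z$ only if $a=b=0$. Hence $x=y$.
\end{proof}

A continuous map is \emph{light} if its fibers are totally disconnected, that is, if it collapses no connected set with more than one point.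

\begin{proposition}\label{prop:cw}
Let $X$ be a compact metric space, $f:X\to X$ a homeomorphism and $\pi:X\to T^2$ a light map with $\pi f=g\pi$. Then $f$ is cw-expansive.
\end{proposition}

\begin{proof}
Let $\theta$ be as in the proof of Lemma~\ref{lem:exp}. By uniform continuity there is $c>0$ such that points of $X$ at distance at most $c$ have images at distance at most $\theta$. Let $C\subseteq X$ be a continuum. Since $\pi$ is light, $\pi(C)$ contains two points $y\ne y'$, and $d(g^ny,g^ny')>\theta$ for some $n$. These two points lie in $g^n\pi(C)=\pi(f^n(C))$, so $\operatorname{diam}f^n(C)>c$.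
\end{proof}

This proves the last sentence of Theorem~\ref{thm:A}. The following uniform version of lightness will convert every estimate on the torus into an estimate upstairs.

\begin{lemma}\label{lem:light}
Let $\pi:X\to Y$ be a light map of compact metric spaces. For every $\varepsilon>0$ there is $\delta>0$ such that every connected $C\subseteq X$ with $\operatorname{diam}\pi(C)<\delta$ has $\operatorname{diam}C<\varepsilon$.
\end{lemma}

\begin{proof}
Otherwise there are connected sets $C_i$ with $\operatorname{diam}\pi(C_i)\to0$ and $\operatorname{diam}C_i\ge\varepsilon$. Passing to closures changes neither diameter, so we may take the $C_i$ compact. The nonempty compact subsets of $X$ form a compact space in the Hausdorff metric, and a limit of connected sets is connected. The limit $C$ of a convergent subsequence is connected, has diameter at least $\varepsilon$, and has $\operatorname{diam}\pi(C)=0$. So $C$ lies in one fiber, a contradiction.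
\end{proof}

\section{The fiber product and what is required of it}\label{sec:fiber}

The cheapest light extension of $g$ is $g\times\mathrm{id}$ on the product of $T^2$ with a Cantor set; that space is disconnected and two-dimensional. We need a more flexible source of extensions. A space $P$ over the torus will in general carry no lift of $g$. The remedy is to use all pullbacks of $P$ under the iterates $g^n$ at once, so that $g$ permutes them.

Let $\pi_k:P_k\to T^2$, $k\ge1$, be continuous surjections with finite fibers, where $P_k$ is compact with metric $d_k\le1$. Put
\[
\Omega=\Big\{\big(y,(p_{k,n})\big)\in T^2\times\prod_{k\ge1,\ n\in\mathbb Z}P_k\ :\ \pi_k(p_{k,n})=g^n(y)\ \text{ for all }k,n\Big\},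
\]
with the metric
\[
\rho(z,z')=d(y,y')+\sum_{k\ge1,\ n\in\mathbb Z}2^{-k-|n|}d_k(p_{k,n},p'_{k,n}),
\]
which induces the product topology. We call $p_{k,n}$ the \emph{coordinate $(k,n)$} of $z=(y,(p_{k,n}))$. Define
\[
\pi\big(y,(p_{k,n})\big)=y,\qquad f\big(y,(p_{k,n})\big)=\big(g(y),(p_{k,n+1})\big).
\]

\begin{lemma}\label{lem:fiber}
The space $\Omega$ is compact, $\pi:\Omega\to T^2$ is a light surjection, $f$ is a homeomorphism of $\Omega$, and $\pi f=g\pi$.
\end{lemma}

\begin{proof}
The set $\Omega$ is closed in a compact product. The fiber $\pi^{-1}(y)=\prod_{k,n}\pi_k^{-1}(g^ny)$ is a product of nonempty finite sets, hence nonempty and totally disconnected. Since $\pi_k(p_{k,n+1})=g^n(g(y))$, the map $f$ sends $\Omega$ into $\Omega$; the opposite shift over $g^{-1}$ is a continuous inverse.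
\end{proof}

Two features of this proof are used throughout: over a fixed $y$ the coordinates can be prescribed independently, and $\pi(z)=\pi_k(p_{k,0})$ for every $k$.

To recognize $M$ we use covering dimension and Bestvina's theorem. A compact metric space $X$ has $\dim X\le m$ if for every $\varepsilon>0$ it has a finite cover by open sets of diameter less than $\varepsilon$ with each point in at most $m+1$ of them; $\dim X$ is the least such $m$. Bestvina \cite{Bes} proved that a compact $n$-dimensional, $(n-1)$-connected, $LC^{n-1}$ space with the disjoint $n$-cells property is the universal Menger compactum $\mu^n$, and $\mu^1=M$. For $n=1$ this reads as follows.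

\begin{theorem}[\cite{Bes}, case $n=1$]\label{thm:bes}
A compact metric space $X$ is homeomorphic to $M$ if it is path connected, locally path connected and of dimension $1$, and has the disjoint arcs property: any two maps $u,v:[0,1]\to X$ can be approximated arbitrarily closely, in the uniform metric, by maps $u',v'$ with disjoint images.
\end{theorem}

The spaces $P_k$ will be built over grids. For $k\ge1$ let
\[
G_k=\{(x_1,x_2)\in T^2:\ 2^kx_i\in\tfrac12+\mathbb Z\ \text{ for } i=1 \text{ or } i=2\}.
\]
This is a finite graph. Its complement consists of $4^k$ open squares of side $2^{-k}\le\frac12$ centered at the points of $2^{-k}\mathbb Z^2$, and their closures, the \emph{squares of the $k$-th grid}, are embedded in $T^2$. The shift by $\frac12$ keeps the grids from being nested. If $x\in G_k$, then one of the two coordinates of $x$ is a dyadic rational with exact denominator $2^{k+1}$. A point has only two coordinates, so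
\begin{equation}\label{eq:three}
G_{k_1}\cap G_{k_2}\cap G_{k_3}=\emptyset\qquad\text{for distinct }k_1,k_2,k_3 .
\end{equation}
Two grids always meet: $(2^{-k-1},2^{-l-1})\in G_k\cap G_l$.

\begin{example}\label{ex:double}
Let $P_k$ be the \emph{double} of the torus along $G_k$: two copies of $T^2$, marked $+$ and $-$, glued along $G_k$. Two points of a fiber of $\pi_k$ are joined by running to the grid on one sheet and back on the other; this is the mechanism behind connectedness. One can fold $P_k$ onto the sheet $+$ or onto the sheet $-$, and the two images meet only over $G_k$; with \eqref{eq:three}, this is the mechanism behind the disjoint arcs property. But $y\mapsto(y,([g^ny,+])_{k,n})$ embeds $T^2$ in $\Omega$, so $\Omega$ is not one-dimensional.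
\end{example}

We keep the two features of the double and destroy its sections. Dimension at most $1$ will follow from maps of $\Omega$ to graphs whose fibers have small components. We therefore ask that the part of $P_k$ over each square $\sigma$ of the $k$-th grid retract onto $\partial\sigma$. This excludes a section over $\sigma$: a section followed by the retraction would retract the disk $\sigma$ onto its boundary, which is impossible. At the same time linear paths must lift to $P_k$ from any starting point, since to change one coordinate of a point of $\Omega$ we have to move $y$, and all other coordinates must follow.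

\section{A branched square that retracts onto its boundary}\label{sec:square}

Let $\sigma$ be a closed square, $E$ the concentric closed square of half the side length, and $A=\overline{\sigma\setminus E}$, an annulus. Let $b_1,\dots,b_4$ be the sides of $E$ in counterclockwise order. The annulus retracts onto $\partial\sigma$, and the obstruction is the disk $E$ that fills it. We take several copies of $A$ and of $E$ and glue them along $\partial E$ in a pattern that changes from side to side, so that no copy of $E$ fills a copy of $A$.

Let there be finitely many \emph{$a$-labels} $a_1,a_2,\dots$, indexing copies of $A$, and finitely many \emph{$e$-labels} $e_1,e_2,\dots$, indexing copies of $E$. For each $j$ let $\mathcal P_j$ be a partition of the set of all labels, and let $B_j(\alpha)$ be the block of $\mathcal P_j$ containing $\alpha$. Let $\Sigma$ be the quotient of the disjoint union of the copies in which $(q,\alpha)\sim(q,\beta)$ whenever $q\in\partial\sigma$, or $q$ is a vertex of $E$, or $q$ lies in the relative interior of $b_j$ and $B_j(\alpha)=B_j(\beta)$. At a vertex two partitions meet, and identifying all copies there keeps the relation closed. We regard $\partial\sigma$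 as a subset of $\Sigma$. Path lifting requires that
\begin{equation}\label{eq:blocks}
\text{every block of every }\mathcal P_j\text{ contains an $a$-label and an $e$-label,}
\end{equation}
so that a path arriving at $\partial E$ on any sheet can continue on the other side.

Recall that two maps from a circle to $\mathbb R/\mathbb Z$ are homotopic if and only if they have the same degree, and that a map of the boundary of a disk extends over the disk if and only if its degree is $0$.

\begin{lemma}\label{lem:weights}
Suppose there are integers $\omega_j(B)$, for $B\in\mathcal P_j$ and $1\le j\le4$, such that $\deg\alpha:=\sum_{j=1}^4\omega_j(B_j(\alpha))$ satisfies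
\begin{equation}\label{eq:deg}
\deg\alpha=1\ \text{ for every $a$-label},\qquad \deg\alpha=0\ \text{ for every $e$-label}.
\end{equation}
Then there is a retraction $r:\Sigma\to\partial\sigma$.
\end{lemma}

\begin{proof}
Identify $\partial\sigma$, oriented counterclockwise, with $\mathbb R/\mathbb Z$ by an orientation-preserving homeomorphism. Let $\tau_j:b_j\to[0,1]$ be the affine bijection that increases counterclockwise. For $q\in b_j$ and a label $\alpha$ put $r(q,\alpha)=\omega_j(B_j(\alpha))\tau_j(q)\bmod1$, and for $q\in\partial\sigma$ put $r(q,\alpha)=q$. At a vertex of $E$ the value is $0$ from both sides and for all labels, so $r$ is continuous on each circle $\partial E\times\{\alpha\}$ and respects all identifications. Along $b_j$ a lift of $r(\cdot,\alpha)$ to $\mathbb R$ increases by $\omega_j(B_j(\alpha))$, so $r$ has degree $\deg\alpha$ on $\partial E\times\{\alpha\}$. For an $e$-label this degree is $0$, and $r$ extends over $E\times\{\alpha\}$. For an $a$-label, radial projection from the center identifies $A$ with $\partial\sigma\times[0,1]$; the maps on the two boundary circles both have degree $1$, and a homotopy between them is an extension over $A\times\{\alpha\}$. No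 identifications occur off $\partial E\cup\partial\sigma$, so the extended map descends to $\Sigma$.
\end{proof}

Conditions \eqref{eq:blocks} and \eqref{eq:deg} pull in opposite directions. With a single $a$-label, or a single $e$-label, \eqref{eq:blocks} forces each partition to have one block; then all labels have the same degree and \eqref{eq:deg} fails. With two labels of each kind, \eqref{eq:blocks} forces each block to contain as many $a$-labels as $e$-labels. Then $\deg a_1+\deg a_2=\deg e_1+\deg e_2$, that is, $2=0$. So at least five labels are needed.

Take $a_1,a_2,e_1,e_2,e_3$, and let each $\mathcal P_j$ consist of a small block $\{a_i,e_l\}$ and its complement; this satisfies \eqref{eq:blocks}. Let $x_j$ and $y_j$ be the weights of the small and the large block of $\mathcal P_j$. Put $t=\sum_jy_j$, and let $m_{il}$ be the sum of $x_j-y_j$ over the sides $j$ whose small block is $\{a_i,e_l\}$. Then \eqref{eq:deg} becomes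
\[
t+m_{i1}+m_{i2}+m_{i3}=1\quad(i=1,2),\qquad t+m_{1l}+m_{2l}=0\quad(l=1,2,3).
\]
With $m=\sum_{i,l} m_{il}$, adding the equations in each group gives $2t+m=2$ and $3t+m=0$, so $t=-2$. We need a $2\times3$ integer matrix $(m_{il})$ with row sums $3$, column sums $2$ and, since $E$ has four sides, at most four nonzero entries. The matrix with rows $(1,2,0)$ and $(1,0,2)$ has these properties. It leads to the following partitions and weights, fixed from now on:
\begin{equation}\label{eq:table}
\begin{array}{c|cc|cc}
j&\text{small block}&\omega_j&\text{large block}&\omega_j\\\hline
1&\{a_1,e_1\}&1&\{a_2,e_2,e_3\}&0\\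
2&\{a_2,e_1\}&1&\{a_1,e_2,e_3\}&0\\
3&\{a_1,e_2\}&1&\{a_2,e_1,e_3\}&-1\\
4&\{a_2,e_3\}&1&\{a_1,e_1,e_2\}&-1
\end{array}
\end{equation}
Reading the table label by label confirms \eqref{eq:deg}:
\[
\begin{array}{ll}
\deg a_1=1+0+1-1=1,\qquad&\deg e_1=1+1-1-1=0,\\
\deg a_2=0+1-1+1=1,&\deg e_2=0+0+1-1=0,\\
&\deg e_3=0+0-1+1=0.
\end{array}
\]
So two annuli and three disks, glued by \eqref{eq:table}, form a space $\Sigma$ over $\sigma$ that satisfies \eqref{eq:blocks} and retracts onto $\partial\sigma$.

\section{The complexes $P_k$}\label{sec:P}

We place two copies of $\Sigma$, marked $+$ and $-$, over each square $\sigma$ of the $k$-th grid and glue everything along the grid. Let $E_\sigma$, $A_\sigma$ and the sides $b_1,\dots,b_4$ of $E_\sigma$ be as in Section~\ref{sec:square}. Put $E_k=\bigcup_\sigma E_\sigma$ and $A_k=\bigcup_\sigma A_\sigma$. These are closed sets that cover $T^2$, with $G_k\subset A_k$ and $A_k\cap E_k=\partial E_k$. Let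
\[
Q_k=\big(A_k\times\{a_1,a_2\}\times\{+,-\}\big)\sqcup\big(E_k\times\{e_1,e_2,e_3\}\times\{+,-\}\big).
\]
Declare $(q,\alpha,s)\sim(q',\beta,s')$ if $q=q'$ and one of the following holds:
\begin{itemize}
\item[(i)] $(\alpha,s)=(\beta,s')$;
\item[(ii)] $q\in G_k$;
\item[(iii)] $s=s'$ and $q$ is a vertex of some $E_\sigma$;
\item[(iv)] $s=s'$, $q$ lies in the relative interior of the side $b_j$ of some $E_\sigma$, and $B_j(\alpha)=B_j(\beta)$.
\end{itemize}
This is an equivalence relation, and it is closed. Indeed, in a convergent sequence of equivalent pairs we may assume that the labels, the signs, the case, and the indices $\sigma,j$ are constant. Cases (i)--(iii) pass to the limit, and a limit of pairs in case (iv) is in case (iv) or, if $q$ tends to an endpoint of $b_j$, in case (iii). The quotient of a compact metric space by a closed equivalence relation is compact and metrizable. Let $P_k=Q_k/{\sim}$, with a metric $d_k\le1$, and let $\pi_k[q,\alpha,s]=q$. This is a continuous surjection onto $T^2$. Its fibers have one point over $G_k$, six points over the interior of $E_k$, and at most four points elsewhere; see Figure~\ref{fig:P}.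

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!20] (1,1) rectangle (3,3);
\draw[very thick] (0,0) rectangle (4,4);
\draw (1,1) rectangle (3,3);
\node at (2.2,2.2) {$E_\sigma$};
\node at (0.5,3.5) {$A_\sigma$};
\node[below] at (2.3,1) {$b_1$};
\node[right] at (3,2) {$b_2$};
\node[above] at (2,3) {$b_3$};
\node[left] at (1,2) {$b_4$};
\draw[thick,dashed] (1.5,0) -- (1.5,1.8);
\draw (6,2) -- node[pos=0.8,above] {\scriptsize $a_1,+$} (8.5,3.6) -- (11,3.9) node[right] {\scriptsize $e_1,+$};
\draw (6,2) -- node[pos=0.8,above] {\scriptsize $a_2,+$} (8.5,2.6) -- (11,3.1) node[right] {\scriptsize $e_2,+$};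
\draw (8.5,2.6) -- (11,2.4) node[right] {\scriptsize $e_3,+$};
\draw (6,2) -- node[pos=0.8,above] {\scriptsize $a_1,-$} (8.5,1.5) -- (11,1.7) node[right] {\scriptsize $e_1,-$};
\draw (6,2) -- node[pos=0.85,above] {\scriptsize $a_2,-$} (8.5,0.6) -- (11,1.0) node[right] {\scriptsize $e_2,-$};
\draw (8.5,0.6) -- (11,0.3) node[right] {\scriptsize $e_3,-$};
\foreach \p in {(6,2),(8.5,3.6),(8.5,2.6),(8.5,1.5),(8.5,0.6),(6,-0.3),(8.5,-0.3)} \fill \p circle (1.6pt);
\draw[thick,dashed] (6,-0.3) -- (11,-0.3);
\node[below] at (6,-0.3) {$G_k$};
\node[below] at (8.5,-0.3) {$b_1$};
\end{tikzpicture}
\caption{Left: a square $\sigma$ of the grid $G_k$, divided into an annulus $A_\sigma$ and an inner square $E_\sigma$. Right: the part of $P_k$ over the dashed segment. One point lies over the grid, four sheets lie over the annulus and six over the inner square; over the side $b_1$, sheets of equal sign are joined according to the partition $\{a_1,e_1\},\{a_2,e_2,e_3\}$.}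
\label{fig:P}
\end{figure}

A \emph{lift} of a path $\gamma$ in $T^2$ is a path $\tilde\gamma$ in $P_k$ with $\pi_k\tilde\gamma=\gamma$. If $\gamma$ stays in $A_k$ and $\alpha$ is an $a$-label, or $\gamma$ stays in $E_k$ and $\alpha$ is an $e$-label, then $t\mapsto[\gamma(t),\alpha,s]$ is a lift, said to have \emph{constant label}.

\begin{lemma}[Lifting]\label{lem:lift}
For every linear path $\gamma$ in $T^2$ and every $p\in\pi_k^{-1}(\gamma(0))$ there is a lift of $\gamma$ starting at $p$.
\end{lemma}

\begin{proof}
First, every point of $P_k$ over $A_k$ has a representative with an $a$-label, and every point over $E_k$ has one with an $e$-label. Off $\partial E_k$ only one kind of label exists. Over a vertex this follows from (iii), and over the interior of a side from (iv) and \eqref{eq:blocks}.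

Lift $\gamma$ to a segment in $\mathbb R^2$. The preimage of $E_k$ is a locally finite union of disjoint closed squares. The segment meets finitely many of them, and by convexity the parameters spent in each form a closed interval or a point. The closures of the complementary intervals are mapped into the closed set $A_k$. So there are $0=t_0<\dots<t_r=1$ such that $\gamma$ maps each $[t_{i-1},t_i]$ into $A_k$ or into $E_k$. Lift inductively: at time $t_{i-1}$ represent the point reached with a label of the kind required on $[t_{i-1},t_i]$, and continue with constant label.
\end{proof}

Let $p,p'\in\pi_k^{-1}(y)$. A linear path starting at $y$ \emph{switches} $p$ and $p'$ if it has lifts from $p$ and from $p'$ with a common endpoint. Let $\kappa=\min(|v^u|_\infty,|v^s|_\infty)$, where $|\cdot|_\infty$ is the maximum of the absolute values of the standard coordinates, and put $\ell_k=2^{-k}/\kappa$.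

\begin{lemma}[Long switching]\label{lem:long}
Let $v\in\{v^u,v^s\}$ and $p,p'\in\pi_k^{-1}(y)$. Some linear path in direction $v$ of length at most $\ell_k$ switches $p$ and $p'$.
\end{lemma}

\begin{proof}
Since $\|v\|=1$, the path $y+t\ell_kv$ has length $\ell_k$, and along it one standard coordinate changes by $\ell_k|v|_\infty\ge2^{-k}$. That coordinate passes through $2^{-k}(\frac12+\mathbb Z)$, so an initial piece of the path ends in $G_k$. Lifts of this piece from $p$ and $p'$ exist by Lemma~\ref{lem:lift}, and they end at the unique point over its endpoint.
\end{proof}

For fixed $k$ the length $\ell_k$ is not small, even when $p$ and $p'$ are close. Local connectedness needs more: close points of one fiber lie near a place where their two sheets meet.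

\begin{lemma}[Short switching]\label{lem:short}
For all $k$ and $\varepsilon>0$ there is $\delta>0$ such that any $p,p'$ with $\pi_k(p)=\pi_k(p')$ and $d_k(p,p')<\delta$ are switched by a linear path of length less than $\varepsilon$.
\end{lemma}

\begin{proof}
Otherwise there are pairs $p_i,p_i'$ over points $y_i$, switched by no linear path of length less than $\varepsilon$, with $d_k(p_i,p'_i)\to0$. Pass to a subsequence along which $p_i,p_i'\to p$ and $p_i=[y_i,\alpha,s]$, $p'_i=[y_i,\beta,s']$ with fixed labels and signs. Then $y_i\to y=\pi_k(p)$, and $p=[y,\alpha,s]=[y,\beta,s']$ by continuity of the quotient map. Let $H$ be $A_k$, $E_k$ or $A_k\cap E_k$ according as $\alpha,\beta$ are both $a$-labels, both $e$-labels, or of different kinds. Both labels are available at every point of $H$, and $y_i\in H$. The set $H$ is a finite union of closed rectangles or segments, each contained in a square of the grid. After passing to a further subsequence all $y_i$ lie in one such piece $R$, and then $y\in R$. Let $\gamma_i$ be the linear path in $R$ from $y_i$ to $y$; its length tends to $0$. Its lifts with constant labels $(\alpha,s)$ and $(\beta,s')$ start at $p_i$ and $p_i'$ and end at $p$,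 a contradiction for large $i$.
\end{proof}

\begin{lemma}[Folding]\label{lem:fold}
The maps $\varphi_k^\pm:P_k\to P_k$, $[q,\alpha,s]\mapsto[q,\alpha,\pm]$, are well defined and continuous, $\pi_k\varphi_k^\pm=\pi_k$, and $\varphi_k^+(P_k)\cap\varphi_k^-(P_k)\subseteq\pi_k^{-1}(G_k)$.
\end{lemma}

\begin{proof}
Each of the cases (i)--(iv) persists when $s$ and $s'$ are both replaced by the same sign, so the continuous maps $(q,\alpha,s)\mapsto(q,\alpha,\pm)$ of $Q_k$ descend to $P_k$. If $[q,\alpha,+]=[q,\beta,-]$, only case (ii) can hold, so $q\in G_k$.
\end{proof}

\begin{lemma}[Map to the grid]\label{lem:retract}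
There is a continuous map $r_k:P_k\to G_k$ such that for each $p\in P_k$ the points $r_k(p)$ and $\pi_k(p)$ lie in a common square of the $k$-th grid.
\end{lemma}

\begin{proof}
For each $\sigma$ let $r_\sigma:\Sigma_\sigma\to\partial\sigma$ be the retraction given by Lemma~\ref{lem:weights} and \eqref{eq:table}. For $(q,\alpha,s)\in Q_k$ with $q\in\sigma$ put $r_k(q,\alpha,s)=r_\sigma[q,\alpha]$. If $q$ lies in two squares, or more generally in $G_k$, the value is $q$. So $r_k$ is well defined, is continuous on each of the finitely many closed pieces of $Q_k$ lying over the squares $\sigma$, hence on $Q_k$, and respects (ii). It respects (iii) and (iv) because these identifications are also made in $\Sigma_\sigma$. Both $r_k(p)$ and $\pi_k(p)$ lie in $\sigma$.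
\end{proof}

\section{Connectedness and local connectedness of $\Omega$}\label{sec:conn}

From now on $\Omega,\pi,f$ are formed as in Section~\ref{sec:fiber} from the complexes $P_k$ of Section~\ref{sec:P}. If $\gamma$ is a linear path and $z=(y,(p_{k,n}))$ lies over $y=\gamma(0)$, then $\gamma$ lifts to a path in $\Omega$ from $z$: as coordinate $(k,n)$ take any lift to $P_k$ of the linear path $g^n\gamma$ starting at $p_{k,n}$, which exists by Lemma~\ref{lem:lift}. The result is continuous because each coordinate is, and the lifts for different coordinates can be chosen independently. Connecting two points of $\Omega$ thus reduces to connecting two points of one fiber, which we do one coordinate at a time.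

\begin{lemma}\label{lem:switch}
Let $z,z'\in\pi^{-1}(y)$ agree in all coordinates except possibly $(k,n)$, where their values are $p,p'$. There are a linear path $\gamma$ from $y$ and a path in $\Omega$ from $z$ to $z'$ whose projection runs along $\gamma$ and back, such that
\begin{equation}\label{eq:bound}
|\gamma|\le\Lambda^{-|n|}\ell_k .
\end{equation}
Moreover, for all $(k,n)$ and $\varepsilon>0$ there is $\delta>0$, independent of $z$ and $z'$, such that $|\gamma|<\varepsilon$ can be achieved whenever $d_k(p,p')<\delta$.
\end{lemma}

\begin{proof}
Let $\zeta$ be a linear path from $g^ny$ that switches $p$ and $p'$, with lifts $\tilde\zeta,\tilde\zeta'$, and let $\gamma=g^{-n}\zeta$. While the base point runs along $\gamma$ and back, let the coordinate $(k,n)$ run along $\tilde\zeta$ and back along $\tilde\zeta'$, and let every other coordinate $(l,m)$ run along a lift of $g^m\gamma$ and back along the same lift. This path goes from $z$ to $z'$. For \eqref{eq:bound} take $\zeta$ from Lemma~\ref{lem:long}, with $v=v^u$ if $n\ge0$ and $v=v^s$ if $n<0$, and use \eqref{eq:contract}. For the last claim take $\delta$ and $\zeta$ from Lemma~\ref{lem:short} with $\Lambda^{-|n|}\varepsilon$ in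 place of $\varepsilon$; then $|\gamma|\le\Lambda^{|n|}|\zeta|<\varepsilon$ by \eqref{eq:norm}.
\end{proof}

Hyperbolicity enters the topology of $\Omega$ through \eqref{eq:bound}. The grid that governs the coordinate $(k,n)$ is $g^{-n}G_k$, and because $g^{-n}$ contracts one of the two eigendirections, this grid is within $\Lambda^{-|n|}\ell_k$ of every point. Hence for each $t>0$ only finitely many coordinates have $\Lambda^{-|n|}\ell_k\ge t$. If $g$ were the identity, the infinitely many coordinates $(1,n)$ would all be governed by the same grid $G_1$, and the bounds would not tend to $0$.

\begin{proposition}\label{prop:peano}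
\begin{itemize}
\item[(a)] $\Omega$ is path connected.
\item[(b)] For every $\varepsilon>0$ there is $\eta>0$ such that any $z,z'\in\Omega$ with $\rho(z,z')<\eta$ are joined by a path in $\Omega$ of diameter less than $\varepsilon$. In particular $\Omega$ is locally path connected.
\end{itemize}
\end{proposition}

\begin{proof}
Enumerate the coordinates as $(k_1,n_1),(k_2,n_2),\dots$. Let $z$ lie over $y$ and $z'$ over $y'$. Both parts use the following path. Lift a linear path $\gamma_0$ from $y$ to $y'$ of length $d(y,y')$ to a path from $z$ to a point $z^0\in\pi^{-1}(y')$. For $i\ge1$ let $z^i\in\pi^{-1}(y')$ agree with $z'$ in the first $i$ coordinates and with $z^0$ in the others; then $z^i\to z'$. Join $z^{i-1}$ to $z^i$ by a path as in Lemma~\ref{lem:switch}, over a linear path $\gamma_i$ from $y'$. Suppose $|\gamma_i|\to0$. By Lemma~\ref{lem:light} the diameters of the joining paths tend to $0$. Run the $i$-th of the paths, $i\ge0$, during $[1-2^{-i},1-2^{-i-1}]$, and take the value $z'$ at time $1$. The result is continuous at $1$, since the $i$-th path contains $z^i$ and has small diameter.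

(a) Choose all $\gamma_i$ by \eqref{eq:bound}; then $|\gamma_i|\to0$.

(b) The difficulty is the finite set of coordinates for which \eqref{eq:bound} is too weak. Let $\delta$ be given by Lemma~\ref{lem:light} for $\pi$ and $\varepsilon$, and let $F$ be the finite set of $(k,n)$ with $\Lambda^{-|n|}\ell_k\ge\delta/3$. For $(k,n)\in F$ let $\delta_{k,n}$ be given by the last claim of Lemma~\ref{lem:switch} for $\delta/3$, and let $\delta_F$ be the minimum of $1$ and the numbers $2^{-k-|n|}\delta_{k,n}$. Let $\delta_1$ be given by Lemma~\ref{lem:light} for $\delta_F/2$, and put $\eta=\min(\delta_F/2,\delta/3,\delta_1)$.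

Let $\rho(z,z')<\eta$. Then $|\gamma_0|=d(y,y')<\delta_1$, so $\rho(z,z^0)<\delta_F/2$ and $\rho(z^0,z')<\delta_F$. By the definition of $\rho$, the coordinates $(k,n)\in F$ of $z^0$ and $z'$ are less than $\delta_{k,n}$ apart. These are the two values to be switched at the step $i$ with $(k_i,n_i)=(k,n)$, so we can take $|\gamma_i|<\delta/3$ there. At all other steps \eqref{eq:bound} gives $|\gamma_i|<\delta/3$, and $|\gamma_i|\to0$. Also $|\gamma_0|<\delta/3$. The whole path projects into the ball of radius $\delta/3$ about $y'$, which has diameter at most $2\delta/3<\delta$, so the path has diameter less than $\varepsilon$.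

Finally, if $U$ is open and $z\in U$, take $\varepsilon$ with $B(z,\varepsilon)\subseteq U$. Then $B(z,\eta)$ lies in the path component of $z$ in $U$. So path components of open sets are open, and they form a base of path connected open sets.
\end{proof}

\section{Identification of $\Omega$ with the Menger curve}\label{sec:menger}

\subsection{Dimension}

Each $P_k$ contains disks; the dimension drops because complexes of all scales $2^{-k}$ are present at once.

\begin{proposition}\label{prop:dim}
$\dim\Omega=1$.
\end{proposition}

\begin{proof}
Let $\varepsilon>0$ and take $\delta$ from Lemma~\ref{lem:light} for $\pi$ and $\varepsilon$. Choose $k$ so large that each square of the $k$-th grid has diameter less than $\delta/2$. Define $R:\Omega\to G_k$ by $R(z)=r_k(p_{k,0})$, and fix $x\in G_k$. By Lemma~\ref{lem:retract} and $\pi(z)=\pi_k(p_{k,0})$, the set $\pi(R^{-1}(x))$ lies in the union of the squares containing $x$, which has diameter less than $\delta$. So every component of the compact set $R^{-1}(x)$ has diameter less than $\varepsilon$.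

In a compact metric space every open neighborhood of a component contains a closed and open neighborhood of that component. Hence $R^{-1}(x)$ is covered by finitely many relatively closed and open sets of diameter less than $\varepsilon$. Removing from each the union of the preceding ones writes $R^{-1}(x)$ as a finite disjoint union of compact sets of diameter less than $\varepsilon$. Thin neighborhoods of these are pairwise disjoint open sets $U^x_1,\dots,U^x_{m_x}\subseteq\Omega$ of diameter less than $\varepsilon$. The set $V_x=G_k\setminus R(\Omega\setminus\bigcup_iU^x_i)$ is open, contains $x$, and satisfies $R^{-1}(V_x)\subseteq\bigcup_iU_i^x$.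

Subdivide the graph $G_k$ so finely that the open star $W_j$ of each vertex lies in some $V_{x(j)}$; this is possible by the Lebesgue number lemma. Each point of $G_k$ lies in one or two stars. The sets $R^{-1}(W_j)\cap U_i^{x(j)}$ form a finite open cover of $\Omega$ by sets of diameter less than $\varepsilon$. A point $z$ lies in $R^{-1}(W_j)$ for at most two $j$, and for each of them in exactly one $U^{x(j)}_i$. Thus $\dim\Omega\le1$. If $\dim\Omega$ were $0$, then $\Omega$ would have covers by pairwise disjoint open sets of arbitrarily small diameter, which is impossible for a connected space with more than one point.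
\end{proof}

\subsection{Disjoint approximations of the identity}

Folding a coordinate with large $k$ moves points of $\Omega$ very little. The two folds of one coordinate still overlap over $G_k$, and those of two coordinates over the intersection of two grids; three coordinates suffice.

\begin{proposition}\label{prop:disjoint}
For every $\varepsilon>0$ there are continuous maps $\Phi^+,\Phi^-:\Omega\to\Omega$ with $\rho(z,\Phi^\pm(z))<\varepsilon$ for all $z$ and $\Phi^+(\Omega)\cap\Phi^-(\Omega)=\emptyset$.
\end{proposition}

\begin{proof}
Choose distinct $k_1,k_2,k_3$ with $\sum_i2^{-k_i}<\varepsilon$. Let $\Phi^\pm$ replace the coordinates $p_{k_i,0}$, $i=1,2,3$, by $\varphi^\pm_{k_i}(p_{k_i,0})$ and keep everything else. By Lemma~\ref{lem:fold} these are continuous maps of $\Omega$ to itself, and $\rho(z,\Phi^\pm(z))\le\sum_i2^{-k_i}$ because $d_k\le1$. If $w$ lies in both images, its coordinate $(k_i,0)$ lies in $\varphi_{k_i}^+(P_{k_i})\cap\varphi_{k_i}^-(P_{k_i})$ for each $i$. Then $\pi(w)\in G_{k_1}\cap G_{k_2}\cap G_{k_3}$, contradicting \eqref{eq:three}.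
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Given $u,v:[0,1]\to\Omega$, the maps $\Phi^+u$ and $\Phi^-v$ are $\varepsilon$-close to $u$ and $v$ and have disjoint images, so $\Omega$ has the disjoint arcs property. With Propositions~\ref{prop:peano} and~\ref{prop:dim}, Theorem~\ref{thm:bes} gives a homeomorphism $H:M\to\Omega$. By Lemma~\ref{lem:fiber}, $\pi H:M\to T^2$ is a light surjection, $H^{-1}fH$ is a homeomorphism of $M$, and $(\pi H)(H^{-1}fH)=g(\pi H)$. Proposition~\ref{prop:cw} shows that every homeomorphism of $M$ related to $g$ in this way is cw-expansive.
\end{proof}

\subsection{A second route, through Anderson's theorem}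

One may replace Theorem~\ref{thm:bes} by Anderson's theorem \cite{And}: \emph{a one-dimensional Peano continuum with no local cut points and with no nonempty open subset embeddable in the plane is homeomorphic to $M$.} Here a \emph{Peano continuum} is a locally connected continuum, and $x$ is a \emph{local cut point} if $U\setminus\{x\}$ is disconnected for some connected open $U\ni x$. By Propositions~\ref{prop:peano} and~\ref{prop:dim}, $\Omega$ is a one-dimensional Peano continuum. We verify the other two hypotheses.

\emph{No local cut points.} Let $U\ni x$ be connected and open, and suppose $U\setminus\{x\}=V_1\sqcup V_2$ with $V_1,V_2$ open and nonempty. As $\Omega$ is locally path connected, there is a path $u$ in $U$ from $V_1$ to $V_2$. Its image is compact, so for small $\varepsilon$ both paths $\Phi^\pm u$ lie in $U$ and go from $V_1$ to $V_2$. One of them misses $x$ and joins $V_1$ to $V_2$ inside $V_1\sqcup V_2$, which is absurd.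

\emph{No planar open set.} Let $K$ be the complete graph on five vertices, which does not embed in the plane, and let $C(K,\Omega)$ be the complete metric space of maps $K\to \Omega$ with the uniform metric. For disjoint closed arcs $I,J$, each contained in an edge of $K$, the set $O_{I,J}=\{h:h(I)\cap h(J)=\emptyset\}$ is open. We claim that it is dense. Given $h$ and $\varepsilon$, take $\eta\le\varepsilon$ from Proposition~\ref{prop:peano}(b) for $\varepsilon/3$. Subdivide $K$ so that $I$ and $J$ are subcomplexes and $h$ maps each edge to a set of diameter less than $\eta/3$, and take $\Phi^\pm$ within $\eta/3$ of the identity. Put $h'=\Phi^+h$ on $I$, $h'=\Phi^-h$ on $J$, and $h'=h$ at the other vertices. On a remaining edge the two prescribed endpoint values are less than $\eta/3+\eta/3+\eta/3=\eta$ apart; let $h'$ be a path of diameter less than $\varepsilon/3$ joining them. If $t$ lies on such an edge and $o$ is an endpoint of it, then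
\[
\rho(h'(t),h(t))\le\rho(h'(t),h'(o))+\rho(h'(o),h(o))+\rho(h(o),h(t))<\tfrac\varepsilon3+\tfrac\eta3+\tfrac\eta3\le\varepsilon .
\]
On $I\cup J$ the distance is less than $\eta/3$. So $h'\in O_{I,J}$ is $\varepsilon$-close to $h$.

Parametrize each edge of $K$ by $[0,1]$. Any two distinct points of $K$ lie in disjoint arcs $I,J$ with rational endpoints, and there are countably many such pairs. A map in all the corresponding $O_{I,J}$ is injective, so by the Baire category theorem injective maps are dense in $C(K,\Omega)$. An injective map close to a constant map with value in a nonempty open set $U$ embeds $K$ in $U$. Hence $U$ does not embed in the plane.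

\section{Mixing, periodic points and entropy}\label{sec:dyn}

The properties in Theorem~\ref{thm:B}(a) are invariant under conjugacy, so we prove them for $f:\Omega\to\Omega$. The first two are inherited from $g$: to be near a given point of $\Omega$ restricts the base point to a small ball and restricts only the coordinates with $|n|$ bounded.

\begin{lemma}\label{lem:free}
For every $\varepsilon>0$ there are $N\ge1$ and $\delta>0$ with the following property. If $z\in\Omega$ and $d(\pi(z),y')<\delta$, there is $z''\in\pi^{-1}(y')$ such that every $z'\in\pi^{-1}(y')$ agreeing with $z''$ in all coordinates $(k,n)$ with $|n|\le N$ satisfies $\rho(z,z')<\varepsilon$.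
\end{lemma}

\begin{proof}
Choose $N$ with $\sum_{k\ge1,|n|>N}2^{-k-|n|}=2^{1-N}<\varepsilon/2$, and $\delta$ from Lemma~\ref{lem:light} for $\varepsilon/2$. Let $z''$ be the endpoint of a lift from $z$ of a shortest linear path from $\pi(z)$ to $y'$. Then $\rho(z,z'')<\varepsilon/2$ and $\rho(z'',z')\le2^{1-N}<\varepsilon/2$.
\end{proof}

\subsection*{Mixing}
A homeomorphism $f$ is \emph{topologically mixing} if for all nonempty open $U,V$ we have $f^n(U)\cap V\ne\emptyset$ for all large $n$. We recall why $g$ is mixing. The vector $v^u$ is not proportional to a nonzero integer vector $w$, since otherwise the nonzero integer vectors $L^{-n}w$ would tend to $0$. So the line $\mathbb Rv^u$ has irrational slope and dense image in $T^2$. Given $\delta>0$, the $\delta$-balls about finitely many points $tv^u$, all with $|t|\le t_0$ for some $t_0$, cover $T^2$. By translation, each segment $\{x+tv^u:|t|\le t_0\}$ meets every $\delta$-ball. The image under $g^n$ of $\{x+tv^u:|t|\le\delta/2\}\subset B(x,\delta)$ contains such a segment, centered at $g^nx$, once $\Lambda^n\delta/2\ge t_0$.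

Now let $U\supseteq B(z,\varepsilon)$ and $V\supseteq B(w,\varepsilon)$ be open in $\Omega$, and take $N,\delta$ from Lemma~\ref{lem:free}. For all large $n$, in particular $n>2N$, there is $y'$ with $d(\pi(z),y')<\delta$ and $d(\pi(w),g^ny')<\delta$. Let $z''$ over $y'$ and $w''$ over $g^ny'$ be given by the lemma. Define $z'\in\pi^{-1}(y')$ as follows: for $|m|\le N$, its coordinate $(k,m)$ is that of $z''$, and its coordinate $(k,n+m)$ is the coordinate $(k,m)$ of $w''$, which lies over $g^m(g^ny')$ as required; the other coordinates are arbitrary. The two prescriptions do not conflict, because $n+m\ge n-N>N$. Then $z'\in U$, and $f^n(z')$ lies over $g^ny'$ and agrees with $w''$ for $|m|\le N$, so $f^n(z')\in V$.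

\subsection*{Periodic points}
For each $q\ge1$ the map $g$ permutes the finite set $q^{-1}\mathbb Z^2/\mathbb Z^2$, so rational points are periodic, and they are dense. Given $z$ and $\varepsilon$, take $N,\delta$ from Lemma~\ref{lem:free}, a periodic $y'$ with $d(\pi(z),y')<\delta$, the point $z''$, and a multiple $n>2N$ of the period of $y'$. Let $z'$ over $y'$ agree with $z''$ in the coordinates $(k,m)$ with $-N\le m<n-N$, and extend $n$-periodically in $m$. This is consistent because $g^{m+n}y'=g^my'$. Then $f^n(z')=z'$, and $\rho(z,z')<\varepsilon$ because $n-N>N$.

\subsection*{Entropy}
For a homeomorphism $f$ of a compact metric space $(X,d)$, a set is \emph{$(n,\varepsilon)$-separated} if any two of its points $x\ne x'$ satisfy $d(f^ix,f^ix')>\varepsilon$ for some $0\le i<n$. If $s_n(\varepsilon)$ is the largest cardinality of such a set, the \emph{topological entropy} is $h(f)=\sup_{\varepsilon>0}\limsup_n\frac1n\log s_n(\varepsilon)$.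

The point $0\in T^2$ is fixed by $g$ and is the center of a square of every grid, so $|\pi_k^{-1}(0)|=6$, and $f$ acts on $\pi^{-1}(0)=\prod_{k,n}\pi_k^{-1}(0)$ by shifting $n$. Fix $K\ge1$ and let $\varepsilon_K>0$ be smaller than $2^{-k}d_k(p,p')$ for all $k\le K$ and all $p\ne p'$ in $\pi_k^{-1}(0)$. Consider the $6^{Kn}$ points of $\pi^{-1}(0)$ whose coordinates $(k,m)$ are arbitrary for $k\le K$, $0\le m<n$, and fixed otherwise. If two of them differ in the coordinate $(k,m)$, their images under $f^m$ differ in the coordinate $(k,0)$ and are more than $\varepsilon_K$ apart. So $s_n(\varepsilon_K)\ge6^{Kn}$ and $h(f)\ge K\log6$ for every $K$. Thus $h(f)=\infty$.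

Finally, an expansive homeomorphism of a compact metric space $X$ has finite entropy. Let $c$ be the constant, and cover $X$ by $m$ sets of diameter at most $c$. Given $\varepsilon>0$, there is $N$ such that $d(f^ix,f^ix')\le c$ for $|i|\le N$ implies $d(x,x')\le\varepsilon$; otherwise a limit of counterexamples would be a pair of distinct points whose orbits stay $c$-close. Record for each point $x$ a covering set containing $f^ix$, for $-N\le i<n+N$. Two points with the same record satisfy $d(f^ix,f^ix')\le\varepsilon$ for $0\le i<n$. Hence $s_n(\varepsilon)\le m^{n+2N}$, and the entropy is at most $\log m$. So our $f$ is not expansive, and the proof of Theorem~\ref{thm:B}(a) is complete.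

\begin{thebibliography}{9}

\bibitem{And}
R.~D.~Anderson, Ann. of Math. \textbf{67} (1958).

\bibitem{Bes}
M.~Bestvina, \emph{Characterizing $k$-dimensional universal Menger compacta}, Mem. AMS \textbf{380} (1988).

\bibitem{CW}
\emph{Continuum-wise expansive homeomorphisms},
\texttt{https://resolve.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak F02A49763774FD619C6ECC2CDB403DED/\allowbreak S0008414X00015364a.pdf/\allowbreak continuum-wise-expansive-homeomorphisms.pdf}

\bibitem{Why}
Whyburn, \emph{Topological characterization of the Sierpi\'nski curve}, Fund. Math. \textbf{45} (1958).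

\end{thebibliography}
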